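# Cross-sections for the isotropy action on a symmetric variety

## 1. A product of $2\times 2$ matrices, folded around its middle

Put $D=\mathrm{diag}(1,-1)$, and on $SL_2$ let $\sigma(g)=Dg^TD$. This is an anti-automorphism with $\sigma^2=1$. For $c\in\mathbb C$ consider
$$y(c)=\begin{pmatrix}c&-1\\1&0\end{pmatrix},\qquad g(c)=\begin{pmatrix}1&\frac c2\\0&1\end{pmatrix}\begin{pmatrix}1&-1\\ \frac12&\frac12\end{pmatrix}=\begin{pmatrix}1+\frac c4&-1+\frac c4\\ \frac12&\frac12\end{pmatrix}\in SL_2 .$$
I claim that
$$y(c)=g(c)\,\sigma(g(c)). \tag{1.1}$$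
Indeed
$$\begin{pmatrix}1&-1\\ \frac12&\frac12\end{pmatrix}D\begin{pmatrix}1&\frac12\\ -1&\frac12\end{pmatrix}=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad \begin{pmatrix}1&\frac c2\\0&1\end{pmatrix}\begin{pmatrix}0&1\\1&0\end{pmatrix}\begin{pmatrix}1&0\\\frac c2&1\end{pmatrix}=\begin{pmatrix}c&1\\1&0\end{pmatrix},$$
so $g(c)Dg(c)^T=\begin{pmatrix}c&1\\1&0\end{pmatrix}$, and multiplying by $D$ on the right gives (1.1). So the matrix with trace $c$ that everybody writes down first is a "square" $g\sigma(g)$, and $g$ can be chosen polynomial in $c$.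

Now use two such matrices. In $SL_3$ put $D_3=\mathrm{diag}(1,-1,1)$ and $\sigma(g)=D_3g^TD_3$. Let $\varphi_1,\varphi_2:SL_2\to SL_3$ be the upper left and lower right block embeddings. Then $\sigma(\varphi_i(g))=\varphi_i(\sigma(g))$, because the corresponding blocks of $D_3$ are $D$ and $-D$. With $y_i=\varphi_i(y(c_i))$ we get
$$y_1y_2=\begin{pmatrix}c_1&-c_2&1\\1&0&0\\0&1&0\end{pmatrix},$$
a companion matrix with characteristic polynomial $\lambda^3-c_1\lambda^2+c_2\lambda-1$. It is not fixed by $\sigma$: a $\sigma$-fixed matrix has equal $(1,3)$ and $(3,1)$ entries, and here they are $1$ and $0$. This had to be expected, since $\sigma$ fixes each $y_i$ and reverses products, so $\sigma(y_1y_2)=y_2y_1$. But write $Q_i=\varphi_i(g(c_i))$, so that $y_i=Q_i\sigma(Q_i)$, and carry the first factor around to the end: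
$$Q_1^{-1}(y_1y_2)Q_1=\sigma(Q_1)\,Q_2\,\sigma(Q_2)\,Q_1=z\,\sigma(z),\qquad z=\sigma(Q_1)Q_2. \tag{1.2}$$
The word is now a palindrome under $\sigma$. Multiplying out $\sigma(Q_1)\,y_2\,Q_1$ with $c=c_1$, $d=c_2$ gives
$$\begin{pmatrix}(1+\frac c4)^2-\frac d4&\frac{c^2}{16}-1-\frac d4&\frac12\\[2pt] 1-\frac{c^2}{16}+\frac d4&\frac d4-(1-\frac c4)^2&-\frac12\\[2pt] \frac12&\frac12&0\end{pmatrix}.$$
One sees that it is $\sigma$-fixed (the entries satisfy $s_{ij}=(-1)^{i+j}s_{ji}$) and that its trace is $(1+\frac c4)^2-(1-\frac c4)^2=c$.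

Here is what the construction is for. Put $\theta(g)=\sigma(g)^{-1}$, an involution of $SL_3$, and $K=\{g:\theta(g)=g\}$. The element $z\sigma(z)$ determines, and is determined by, the coset $zK$. So (1.2) is a morphism $\mathbb A^2\to SL_3/K$. It is polynomial in $(c_1,c_2)$, and the conjugacy class of $z\sigma(z)$ has prescribed characteristic polynomial and is as large as possible. We shall see that it picks exactly one point in every fibre of the quotient of $SL_3/K$ by $K$, in a $K$-orbit of maximal dimension. The subject of these notes is whether every involution of every simply connected group admits such a choice.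

## 2. Symmetric varieties, regular points, and the two theorems

All varieties are over $\mathbb C$. Let $G$ be a semisimple simply connected algebraic group, let $\mathrm{Aut}_2(G)$ be the set of algebraic group automorphisms $\theta$ with $\theta^2=\mathrm{id}$, let $\theta\in \mathrm{Aut}_2(G)$, and put $K=G^\theta$. Then $K$ is reductive and the **symmetric variety** $G/K$ is affine. Let $K$ act on $G/K$ by left multiplication, and let
$$\pi:G/K\to (G/K)/\!/K=\operatorname{Spec}\mathbb C[G/K]^K$$
be the quotient of geometric invariant theory. Recall that each fibre of $\pi$ contains exactly one closed $K$-orbit, and that the quotient of a normal variety is normal.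

**Definition.** A point $x\in G/K$ is *regular* if its stabilizer in $K$ has minimal dimension among all points of $G/K$, that is, if its $K$-orbit has maximal dimension. The regular points form an open set $(G/K)^{\rm reg}$. A *cross-section* of $\pi$ is a morphism $s:(G/K)/\!/K\to G/K$ with $\pi s=\mathrm{id}$ and image in $(G/K)^{\rm reg}$.

**Question 1.** Does $\pi$ admit a cross-section for every semisimple simply connected $G$ and every $\theta\in\mathrm{Aut}_2(G)$, $\theta\ne\mathrm{id}$? (The question is posed in https://guillegallego.xyz/files/GuillermoGallego_Tesis.pdf, Universidad Complutense de Madrid.)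

Two analogous results are known. Kostant–Rallis treat the linear case: let $\mathfrak m$ be the $-1$-eigenspace of $d\theta$ on $\mathfrak g=\mathrm{Lie}(G)$; then $\mathfrak m\to\mathfrak m/\!/G^\theta$ admits a section whose image consists of elements with $G^\theta$-orbits of maximal dimension. Steinberg treats the group case: for $G$ acting on itself by conjugation, $G\to G/\!/G$ admits a cross-section consisting of elements whose centralizers have minimal dimension.

The group case is an instance of Question 1: take $G=H\times H$ with $\theta$ the swap. Then $K$ is the diagonal, $(g,h)K\mapsto gh^{-1}$ identifies $G/K$ with $H$, and $K\cong H$ acts by conjugation.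

The answer to Question 1 is yes, and here are the statements to be proved.

**Theorem A.** Let $G$ be semisimple simply connected and $\theta\in \mathrm{Aut}_2(G)$. Then $(G/K)/\!/K\cong\mathbb A^r$ for some $r$, and there is a morphism $s:(G/K)/\!/K\to (G/K)^{\rm reg}$ with $\pi s=\mathrm{id}$. The image $S$ of $s$ is closed. At each point $x\in S$, $\pi$ is smooth and $T_x(G/K)=T_x(Kx)\oplus T_xS$.

**Theorem B.** Let $G$ be connected semisimple (any isogeny type), $\theta\in\mathrm{Aut}_2(G)$, and $H$ a closed subgroup with $(G^\theta)^0\subset H\subset G^\theta$. The quotient $G/H\to (G/H)/\!/H$ has a section (as a morphism, with no regularity condition imposed) if and only if $G/H$ is simply connected. In that case it has one with regular image.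

## 3. Complex spheres by hand

Let $n\ge2$ and $\Sigma_n=\{x\in\mathbb C^{n+1}:(x,x)=1\}$. Take $G=\mathrm{Spin}_{n+1}$ and let $\theta$ be the lift of conjugation by $\mathrm{diag}(-1,1,\dots,1)$. The group $G$ acts transitively on $\Sigma_n$, and the stabilizer of the basis vector $e_0$ is $\mathrm{Spin}_n$, which is connected with Lie algebra $\mathfrak{so}_n=\mathfrak g^\theta$. Since $K=G^\theta$ is connected (fact (St1) below), $K=\mathrm{Spin}_n$ and $G/K=\Sigma_n$. Write $x=(x_0,y)$ with $y\in\mathbb C^n$. The $SO_n$-invariant functions of $y$ are polynomials in $(y,y)=1-x_0^2$. So $\pi(x)=x_0$, and the fibre over $c$ is $\{y:(y,y)=1-c^2\}$. For $y\ne0$ the tangent space $\mathfrak{so}_n\,y$ is the span of the vectors $a(b,y)-b(a,y)$, which is $y^\perp$, of dimension $n-1$. So $x$ is regular exactly when $y\neq0$.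

A cross-section must therefore choose $y(c)\ne0$ with $(y,y)=1-c^2$, polynomially in $c$. Choose coordinates on $\mathbb C^n$ so that $(y,y)=y_1y_2$ plus a form in the remaining coordinates, and take $y(c)=(1,\,1-c^2,\,0,\dots,0)$. This never vanishes, and it works.

Now divide the sphere by $\pm1$. Take $G=SO_{n+1}$, $\theta$ conjugation by $\mathrm{diag}(-1,1,\dots,1)$, and $H=G^\theta=S(O_1\times O_n)$. Then $G/H=\Sigma_n/\{\pm1\}$ and the invariant functions are the polynomials in $q=x_0^2$. A section $q\mapsto\pm x(q)$ would lift along the étale double cover $\Sigma_n\to\Sigma_n/\{\pm1\}$, since $\mathbb A^1$ is simply connected. This gives a polynomial map $x(q)$ with $x_0(q)^2=q$, impossible by degree. This is Theorem B in miniature.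

## 4. Split tori, restricted roots, and the facts we quote

Write $\mathfrak g=\mathfrak k\oplus\mathfrak m$ for the $\pm1$-eigenspaces of $\theta$ (we write $\theta$ also for $d\theta$), and $B$ for the Killing form, for which $\mathfrak k\perp\mathfrak m$. Put $\sigma(g)=\theta(g)^{-1}$. This is an anti-automorphism with $\sigma^2=1$ and $d\sigma=-\theta$.

**Definition.** A torus $A\subset G$ is *$\theta$-split* if $\theta(a)=a^{-1}$ for all $a\in A$. Fix a maximal one. Put $\mathfrak a=\mathrm{Lie}\,A$, $r=\dim A$, $L=Z_G(A)$, $\mathfrak l=\mathrm{Lie}\,L$, $\mathfrak m_0=\mathfrak z_{\mathfrak k}(\mathfrak a)$. The set $\Phi\subset X^*(A)$ of nonzero weights of $A$ on $\mathfrak g$ is the set of *restricted roots*, and $\mathfrak g=\mathfrak l\oplus\bigoplus_{\beta\in\Phi}\mathfrak g_\beta$.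

*Example 4.1.* In §1, $\theta$ inverts the diagonal torus of $SL_3$, so $A$ is a maximal torus and $\Phi$ is the usual root system.

*Example 4.2.* Let $G=SL_3$ with basis $v_1,v_{-1},v_0$ of $\mathbb C^3$, and $\theta=\mathrm{Ad}(J)$, where $J$ swaps $v_{\pm1}$ and fixes $v_0$. Then $A=\{\mathrm{diag}(t,t^{-1},1)\}$ is $\theta$-split. Let $\varepsilon$ be the character $t$. The weights of $A$ on $\mathfrak g$ are $\pm\varepsilon$ (multiplicity $2$), $\pm2\varepsilon$ (multiplicity $1$) and $0$, so $\Phi=\{\pm\varepsilon,\pm2\varepsilon\}$ is not reduced. Here $\mathfrak l$ is the diagonal Cartan subalgebra and $\mathfrak m_0=\{\mathrm{diag}(s,s,-2s)\}$. The diagonal matrices in $\mathfrak m$ are the $\mathrm{diag}(s,-s,0)$, so $A$ is maximal.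

These are the facts quoted.

* **(St1)** (Steinberg, *Endomorphisms of linear algebraic groups*, 1968.) If $G$ is semisimple simply connected, then $G^\theta$ and all centralizers $Z_G(s)$ of semisimple elements $s$ are connected.
* **(St2)** (Steinberg, *Regular elements of semisimple algebraic groups*, Publ. IHES 25 (1965), Thm 1.4 and §7.) Let $G'$ be semisimple simply connected of rank $r$, $T'$ a maximal torus with Weyl group $W$, $\beta_1,\dots,\beta_r$ the simple roots in an arbitrary order, $x_i$ the root subgroups, $n_i\in N(T')$ arbitrary representatives of the simple reflections. Then all elements $\prod_ix_i(c_i)n_i$ are regular (centralizer of dimension $r$), and $\mathbb A^r\to G'/\!/G'=T'/W$, $c\mapsto[\prod_ix_i(c_i)n_i]$, is an isomorphism.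
* **(Ko)** (Kostant.) In a reductive Lie algebra, all regular nilpotent elements are conjugate under the adjoint group; the sum of simple root vectors is one of them.
* **(F)** (Vust; Richardson, Invent. Math. 66 (1982); Kostant–Rallis; Helgason.) $\mathfrak z_{\mathfrak m}(\mathfrak a)=\mathfrak a$, so $\mathfrak l=\mathfrak m_0\oplus\mathfrak a$. The set $\Phi$ is a (possibly non-reduced) root system spanning $\mathfrak a^*$, and $N_K(A)/Z_K(A)=N_G(A)/Z_G(A)=W:=W(\Phi)$.
* **(FFT)** (Weyl.) Let $V$ be a quadratic space of dimension $N$. The $SO(V)$-invariant multilinear functions of $v_1,\dots,v_m\in V$ are spanned by products of scalar products $(v_i,v_j)$, and by products of one determinant $\det(v_{i_1},\dots,v_{i_N})$ with scalar products, each $v_i$ occurring exactly once.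

Since $\theta\mathfrak g_\beta=\mathfrak g_{-\beta}$, both $\mathfrak k$ modulo $\mathfrak m_0$ and $\mathfrak m$ modulo $\mathfrak a$ have dimension $\frac12\sum_{\beta\in\Phi}\dim\mathfrak g_\beta$. Hence
$$\dim\mathfrak m-\dim\mathfrak a=\dim\mathfrak k-\dim\mathfrak m_0. \tag{4.1}$$
On $E:=X_*(A)\otimes\mathbb R\subset\mathfrak a$ we have $B(\lambda,\lambda)=\sum_{\beta}\dim\mathfrak g_\beta\cdot\beta(\lambda)^2$, so $B$ is positive definite there because $\Phi$ spans. Let $t_\beta\in\mathfrak a$ be the $B$-dual of $\beta$, $(\beta,\beta)=B(t_\beta,t_\beta)$ and $\beta^\vee=2t_\beta/(\beta,\beta)$.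

**Lemma 4.3.** Let $\beta\in\Phi$. The form $(u,v)\mapsto B(u,\theta v)$ on $\mathfrak g_\beta$ is symmetric and nondegenerate. For $e\in\mathfrak g_\beta$, $[e,\theta e]=B(e,\theta e)\,t_\beta\in\mathfrak a$. If $B(e,\theta e)\ne0$, we can rescale $e$ so that $[e,\theta e]=\beta^\vee$, or so that $[e,-\theta e]=\beta^\vee$. In particular $\beta^\vee\in X_*(A)$.

*Proof.* The form is symmetric since $B(u,\theta v)=B(\theta u,v)$. It is nondegenerate since $B$ pairs $\mathfrak g_\beta$ perfectly with $\mathfrak g_{-\beta}=\theta\mathfrak g_\beta$. The element $[e,\theta e]$ has weight $0$ and $\theta[e,\theta e]=-[e,\theta e]$, so it lies in $\mathfrak l\cap\mathfrak m=\mathfrak a$. For $t\in\mathfrak a$, $B([e,\theta e],t)=B(e,[\theta e,t])=\beta(t)B(e,\theta e)$, which proves the formula. Replacing $e$ by $\lambda e$ multiplies $[e,\theta e]$ by $\lambda^2$, and $\lambda\in\mathbb C$ is free. Some $e$ has $B(e,\theta e)\ne0$, and after scaling $(e,\beta^\vee,\theta e)$ is an $\mathfrak{sl}_2$-triple. It integrates to a homomorphism $SL_2\to G$ whose diagonal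 cocharacter has derivative $\beta^\vee\in\mathfrak a$, hence lies in $A$. $\square$

**Reduction to $\theta$-simple $G$.** The purpose is to make $\Phi$ irreducible. $G$ is a product of $\theta$-stable simply connected factors, each simple or a product of two simple factors swapped by $\theta$. The group $K$, the variety $G/K$, the quotient, stabilizers and regularity are compatible with products, and a factor with $\theta=\mathrm{id}$ contributes a point. So in proving Theorem A we may assume that $G$ is $\theta$-simple with $\theta\ne\mathrm{id}$. Then $\mathfrak m\neq0$, so $r\ge1$: if $\mathfrak a=0$, then $\mathfrak m=\mathfrak z_{\mathfrak m}(\mathfrak a)=\mathfrak a=0$.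

Moreover $\Phi$ is irreducible. Suppose $\Phi=\Phi_1\sqcup\Phi_2$ orthogonally, both nonempty. For $\beta_1\in\Phi_1$, $\beta_2\in\Phi_2$ the sum $\beta_1+\beta_2$ is not in $\Phi\cup\{0\}$, so $[\mathfrak g_{\beta_1},\mathfrak g_{\beta_2}]=0$. The subalgebra generated by the $\mathfrak g_\beta$, $\beta\in\Phi_1$, is thus normalized by $\mathfrak l$ and commutes with $\mathfrak g_\beta$ for $\beta\in\Phi_2$. It is a nonzero $\theta$-stable ideal, hence all of $\mathfrak g$. Then the $\mathfrak g_\beta$, $\beta\in\Phi_2$, are central, a contradiction.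

This assumption is not used in Sections 5–8; it is in force from Section 9 until the end of the proof of Theorem A.

## 5. The model $P=\{g\sigma(g)\}$ and its quotient $A/W$

**Step 5.1: $G/K$ as a closed subvariety of $G$.** This step replaces cosets by group elements, so that Jordan decomposition becomes available. Put
$$P=\{g\,\sigma(g):g\in G\},\qquad \mathrm{Fix}(\sigma)=\{x\in G:\sigma(x)=x\}.$$
$G$ acts on $\mathrm{Fix}(\sigma)$ by $g*x=gx\sigma(g)$, and $P$ is the orbit of $1$. Let $\eta x$ ($\eta\in\mathfrak g$) be tangent to $\mathrm{Fix}(\sigma)$ at $x$. Since $\sigma(e^{t\eta}x)=x\,e^{-t\theta\eta}=e^{-t\,\mathrm{Ad}(x)\theta\eta}\,x$, we have $\eta=-\mathrm{Ad}(x)\theta\eta$. The tangent space of the orbit $G*x$ consists of the derivatives of $e^{t\eta}xe^{-t\theta\eta}$, that is, of all $(\eta-\mathrm{Ad}(x)\theta\eta)x$. For $\eta$ as before this is $2\eta x$. So the orbit's tangent space is the whole tangent space of $\mathrm{Fix}(\sigma)$. Hence every orbit is open in $\mathrm{Fix}(\sigma)$, and therefore also closed. So $P$ is closed in $G$, open and closed in $\mathrm{Fix}(\sigma)$, smooth and irreducible. The stabilizer of $1$ is $\{g:g\sigma(g)=1\}=K$, so $gK\mapsto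 g\sigma(g)$ is an isomorphism $G/K\cong P$. For $k\in K$ we have $\sigma(k)=k^{-1}$, so $K$ acts on $P$ by conjugation. From now on $G/K=P$.

In general $P\ne\mathrm{Fix}(\sigma)$: if $\theta=\mathrm{id}$ on $SL_2$, then $P=\{1\}$ but $-1\in\mathrm{Fix}(\sigma)$. On the other hand $A\subset P$, because $a\sigma(a)=a^2$ for $a\in A$, and every element of $A$ is a square in $A$.

**Step 5.2: semisimple parts stay in $P$.** Let $x=su\in P$ be a Jordan decomposition. Then $x=\sigma(x)=\sigma(u)\sigma(s)$, where the factors commute and are unipotent and semisimple. By uniqueness $\sigma(s)=s$, $\sigma(u)=u$. So $\theta(\log u)=-\log u$, and the curve $t\mapsto s\exp(t\log u)$ lies in $\mathrm{Fix}(\sigma)$ and joins $s$ to $x$. As $P$ is open and closed in $\mathrm{Fix}(\sigma)$, $s\in P$.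

**Step 5.3: semisimple $x\in P$ have closed $K$-orbits.** This identifies the closed orbits in the fibres of $\pi$. Let $C$ be the $G$-conjugacy class of $x$; it is closed in $G$. Since $\sigma(gxg^{-1})=\sigma(g)^{-1}x\sigma(g)$, $\sigma$ preserves $C$. At $x'\in C^\sigma$ let $v_\xi$ be the tangent vector $\frac d{dt}|_0\,e^{t\xi}x'e^{-t\xi}$. From $\sigma(e^{t\xi}x'e^{-t\xi})=e^{t\theta\xi}x'e^{-t\theta\xi}$ we get $d\sigma(v_\xi)=v_{\theta\xi}$. If $v_\xi$ is $\sigma$-fixed, it equals $v_{\frac12(\xi+\theta\xi)}$ with $\frac12(\xi+\theta\xi)\in\mathfrak k$, so it is tangent to $Kx'$. Hence every $K$-orbit in $C^\sigma$ is open in $C^\sigma$, thus closed in $C^\sigma$, which is closed in $G$.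

**Proposition 5.4.** Restriction to $A$ gives $P/\!/K\cong A/W$, and every semisimple element of $P$ is $K$-conjugate into $A$.

*Proof.* **(a) Density.** We show that $K$-conjugates of $A$ fill out $P$ generically. Let $A_{\rm reg}=\{a\in A:\beta(a)\ne1\ \forall\beta\in\Phi\}$. For $a\in A_{\rm reg}$ we have $\mathfrak z_{\mathfrak g}(a)=\mathfrak l$ and $\mathfrak z_{\mathfrak k}(a)=\mathfrak m_0$. Let $T\supset A$ be a maximal torus of $G$. A $G$-class meets $T$, hence $A$, in finitely many points. So a nonempty fibre of $K\times A_{\rm reg}\to P$, $(k,a)\mapsto kak^{-1}$, is a finite union of cosets of groups $Z_K(a)$, of dimension $\dim\mathfrak m_0$. The image has dimension $\dim\mathfrak k+\dim\mathfrak a-\dim\mathfrak m_0=\dim\mathfrak m=\dim P$ by (4.1). So $K\cdot A_{\rm reg}$ is dense in $P$, and $A\to P/\!/K$ is dominant.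

**(b) Finiteness.** We show that $A\to P/\!/K$ is finite and surjective. Let $W_T$ be the Weyl group of $(G,T)$. $\mathbb C[T]$ is integral over $\mathbb C[T]^{W_T}=\mathbb C[G]^G|_T$. Restricting to $A$, $\mathbb C[A]$ is integral over $\mathbb C[G]^G|_A$, which is contained in the image of $\mathbb C[P]^K$. So the dominant map $A\to P/\!/K$ is finite, hence surjective. If $x\in P$ is semisimple, the fibre of $\pi$ through $x$ contains some $a\in A$; both $Kx$ and $Ka$ are closed by 5.3, and a fibre contains only one closed orbit. So $Kx=Ka$.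

**(c) Degree one.** Since $W=N_K(A)/Z_K(A)$, the map factors through $A/W\to P/\!/K$, which is finite and surjective. The elements $a\in A$ generating a Zariski-dense subgroup of $A$ are Zariski dense in $A$. Let $a$ be one of them and let $a'\in A$ have the same image in $P/\!/K$. Then $a'=kak^{-1}$ with $k\in K$, so $kAk^{-1}\subset A$, $k\in N_K(A)$ and $a'\in Wa$. So over a dense set of points the fibre of $A/W\to P/\!/K$ is a single point, and the degree is $1$. Since $P$ is smooth, $P/\!/K$ is normal, and a finite birational map onto a normal variety is an isomorphism. $\square$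

**Proposition 5.5.** A point $x\in P$ is regular if and only if $\dim\mathfrak z_{\mathfrak g}(x)=\dim\mathfrak l$, and $\dim\mathfrak z_{\mathfrak g}(x)\ge\dim\mathfrak l$ for all $x\in P$. Regular $K$-orbits have dimension $\dim\mathfrak k-\dim\mathfrak m_0=\dim P-r$.

*Proof.* We want to read regularity for $K$ from centralizers in $G$. Let $x=y\sigma(y)$ and put
$$\theta_x=\mathrm{Ad}(x)\theta=\mathrm{Ad}(y)\,\theta\,\mathrm{Ad}(y)^{-1},$$
an involution with eigenspaces $\mathfrak k_x=\mathrm{Ad}(y)\mathfrak k$, $\mathfrak m_x=\mathrm{Ad}(y)\mathfrak m$. As $\mathrm{Ad}(x)=\theta_x\theta$, $\mathfrak z_{\mathfrak g}(x)=\{v:\theta_xv=\theta v\}$. This space is stable under $\theta$: if $w=\theta v=\theta_xv$, then $\theta w=v=\theta_xw$. On it $\theta=\theta_x$. Splitting it into eigenspaces,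
$$\mathfrak z_{\mathfrak g}(x)=(\mathfrak k\cap\mathfrak k_x)\oplus(\mathfrak m\cap\mathfrak m_x),\qquad \mathfrak z_{\mathfrak k}(x)=\mathfrak k\cap\mathfrak k_x=(\mathfrak m+\mathfrak m_x)^\perp .$$
Hence $\dim(\mathfrak m\cap\mathfrak m_x)=2\dim\mathfrak m-(\dim\mathfrak g-\dim\mathfrak z_{\mathfrak k}(x))=\dim\mathfrak m-\dim\mathfrak k+\dim\mathfrak z_{\mathfrak k}(x)$, and
$$2\dim\mathfrak z_{\mathfrak k}(x)=\dim\mathfrak z_{\mathfrak g}(x)+\dim\mathfrak k-\dim\mathfrak m. \tag{5.1}$$
The function $x\mapsto\dim\mathfrak z_{\mathfrak k}(x)$ is upper semicontinuous, so its minimum is attained on a nonempty open set. That set meets the dense set $K\cdot A_{\rm reg}$, where the value is $\dim\mathfrak m_0$ and $\dim\mathfrak z_{\mathfrak g}=\dim\mathfrak l$. So the minimum is $\dim\mathfrak m_0$, and by (5.1) it is attained exactly when $\dim\mathfrak z_{\mathfrak g}(x)=\dim\mathfrak l$. The last claim is (4.1). $\square$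

## 6. Cocharacters of the split torus

Simple connectedness enters through the next statement. It does fail without it: for $PGL_2$ with $A$ a maximal torus, $X_*(A)$ is generated by half the coroot.

**Proposition 6.1.** If $G$ is simply connected, then $X_*(A)=Q^\vee:=\sum_{\beta\in\Phi}\mathbb Z\beta^\vee$.

*Proof.* $Q^\vee\subset X_*(A)$ by Lemma 4.3; the point is the other inclusion.

**Alcoves.** In $E$ consider the hyperplanes $\{\beta=k\}$, $\beta\in\Phi$, $k\in\mathbb Z$. The reflection in $\{\beta=k\}$ is $t_{k\beta^\vee}s_\beta$, where $t_v$ is translation by $v$. These reflections generate $\Gamma_0=Q^\vee\rtimes W$, which preserves the locally finite family of hyperplanes and acts transitively on the alcoves (the components of the complement). Alcoves are bounded: choose a basis of $E^*$ in $\Phi$; on an alcove each of its members stays between two consecutive integers.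

**A translation followed by an element of $\Gamma_0$ fixes an interior point of an alcove.** Let $x\in E$ with $\beta(x)\in\mathbb Z$ for all $\beta\in\Phi$. Then $t_x$ permutes the hyperplanes, hence the alcoves. Fix an alcove $C$ and choose $\gamma_0\in\Gamma_0$ such that $\tau:=\gamma_0t_x$ preserves $C$. Then $\tau$ permutes the vertices of $C$ and fixes their barycenter $p$, which lies in $C$. So
$$\tau(p)=p,\qquad \beta(p)\notin\mathbb Z\ \text{ for all }\beta\in\Phi. \tag{6.1}$$

**Conclusion.** Apply this to $x\in X_*(A)$. Write $\gamma_0=t_qw$ with $q\in Q^\vee$, $w\in W$. Then $\tau=t_{x'}w$ with $x'=q+w(x)\in X_*(A)$, and $w(p)=p-x'$. Put $a=\exp(2\pi ip)\in A$. Since $\exp(2\pi ix')=1$, $w(a)=a$; and $\beta(a)\ne1$ for all $\beta\in\Phi$, so $\mathfrak z_{\mathfrak g}(a)=\mathfrak l$. The group $Z_G(a)$ is connected by (St1), and $Z_G(A)$ is connected as the centralizer of a torus. They have the same Lie algebra, so $Z_G(a)=Z_G(A)$. A representative of $w$ in $N_G(A)$ centralizes $a$, hence lies in $Z_G(A)$, so $w=1$. Then $\tau$ is a translation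 with a fixed point, so $\tau=1$ and $t_x=\gamma_0^{-1}\in\Gamma_0$. The translations in $\Gamma_0$ are those by $Q^\vee$, so $x\in Q^\vee$. $\square$

## 7. What keeps Steinberg's section out of $P$

The natural first attempt is to use Steinberg's section of $G$ itself: take the elements $\prod x_i(c_i)n_i$ and look for those in $P$. Two things go wrong.

First, the order: we saw in §1 that $y_1y_2\notin\mathrm{Fix}(\sigma)$ for all $c$, since $\sigma$ reverses the product. The folding (1.2) repairs this when $\theta$ inverts a maximal torus.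

Second, and more seriously, $A$ is in general smaller than a maximal torus. By Proposition 5.5 every $x\in P$ has $\dim\mathfrak z_{\mathfrak g}(x)\ge\dim\mathfrak l$. So if $\dim\mathfrak l>\mathrm{rk}\,G$, then *no* element of $P$ is conjugate to an element of Steinberg's section, which consists of elements with centralizer of dimension $\mathrm{rk}\,G$. For the sphere $\Sigma_4$, $G=\mathrm{Spin}_5$, $\mathfrak l=\mathfrak{so}_3\oplus\mathbb C$ has dimension $4$ and the rank is $2$.

The way around the second problem is to look for a section inside a smaller group $G'\to G$ that contains the same split torus $A$ and sees the same restricted roots, but in which the centralizer of $A$ is a torus. The price is that we must show that elements regular in $G'$ become regular for $K$ in $P$, although $\mathfrak l$ may be much bigger than the rank of $G'$. The next lemma pays it.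

## 8. The transfer lemma

**Lemma 8.1.** Let $G'$ be semisimple simply connected with involution $\theta'$, and let $j:G'\to G$ be a homomorphism with finite kernel and $j\theta'=\theta j$. Define $K',P'$ as for $G$, and let $A'$ be a maximal $\theta'$-split torus of $G'$. Assume:

1. $j$ restricts to an isomorphism $A'\to A$ carrying $\Phi(G',A')$ onto $\Phi$ (as sets);
2. $Z_{G'}(A')=T'$ is a torus.

Let $s':\mathbb A^r\to P'$ be a morphism such that $\mathbb A^r\to P'\to P'/\!/K'$ is an isomorphism and $\dim Z_{G'}(s'(c))=\operatorname{rk}G'$ for all $c$. Then $js':\mathbb A^r\to P$ has image in $P^{\rm reg}$, and $\pi js':\mathbb A^r\to P/\!/K$ is an isomorphism. Consequently $s=(js')\circ(\pi js')^{-1}$ is a cross-section of $\pi$.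

*Proof.* **Step 1: the quotients agree.** Clearly $j(P')\subset P$ and $j(K')\subset K$, so $j$ induces $P'/\!/K'\to P/\!/K$. The Weyl group of a root system depends only on the set of roots, because for each root there is only one reflection that negates it and preserves the finite spanning set of roots. So by Proposition 5.4 for both groups and by (1), the induced map is the isomorphism $A'/W(\Phi)\to A/W(\Phi)$ given by $j$. Hence $\pi js'$ is an isomorphism.

**Step 2: a normal form for $x'=s'(c)$.** The aim is an $\mathfrak{sl}_2$-triple adapted to $x'$ whose neutral element lies in $\mathfrak a'$. By 5.2 and 5.4 for $G'$ we may conjugate by $K'$ so that $x'=au'$ with semisimple part $a\in A'$ and unipotent part $u'$. Let $e=\log u'\in\mathfrak z_{\mathfrak g'}(a)$. Then $\mathfrak z_{\mathfrak g'}(x')$ is the centralizer of $e$ in the reductive algebra $\mathfrak z_{\mathfrak g'}(a)$, which has rank $\operatorname{rk}G'$. Since $\dim\mathfrak z_{\mathfrak g'}(x')=\operatorname{rk}G'$, $e$ is a regular nilpotent element of $\mathfrak z_{\mathfrak g'}(a)$.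

By (2), $T'$ is a $\theta'$-stable torus, and it is maximal because it contains every maximal torus containing $A'$. Let $\mathfrak t'=\mathrm{Lie}\,T'$, let $R'$ be the set of roots of $T'$ in $\mathfrak g'$, and $R'_a=\{\gamma\in R':\gamma(a)=1\}$, the root system of $\mathfrak z_{\mathfrak g'}(a)$. By (2) every $\gamma\in R'$ is nontrivial on $A'$. So we can choose $\lambda\in X_*(A')\otimes\mathbb R$ with $\gamma(\lambda)\ne0$ for all $\gamma\in R'$, and take the positive system $R'^+_a=\{\gamma\in R'_a:\gamma(\lambda)>0\}$. Now $\theta'$ inverts $a$ and negates $\lambda$. So $-\theta'$ preserves the conditions $\gamma(a)=1$ and $\gamma(\lambda)>0$, and permutes $R'^+_a$. Therefore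
$$h:=\sum_{\gamma\in R'^+_a}\gamma^\vee\in\mathfrak t'\quad\text{satisfies}\quad\theta'h=-h .$$
As $\mathfrak t'$ centralizes $\mathfrak a'$, (F) for $G'$ gives $h\in\mathfrak z_{\mathfrak m'}(\mathfrak a')=\mathfrak a'$.

Since $h$ is the sum of the positive coroots, $\gamma(h)=2\operatorname{ht}(\gamma)$ for $\gamma\in R'_a$. By (Ko), and since $Z_{G'}(a)$ is connected by (St1), $e$ is conjugate under $Z_{G'}(a)$ to $e_0=\sum e_\gamma$, the sum over the simple roots $\gamma$ of $R'^+_a$. Write $h=\sum_{\gamma\text{ simple}}m_\gamma\gamma^\vee$ with $m_\gamma>0$, and choose $f_\gamma$ in the $-\gamma$ root space with $[e_\gamma,f_\gamma]=\gamma^\vee$. With $f_0=\sum m_\gamma f_\gamma$, $(e_0,h,f_0)$ is an $\mathfrak{sl}_2$-triple in $\mathfrak z_{\mathfrak g'}(a)$. (If $R'_a=\emptyset$, all three are $0$.)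

**Step 3: counting in the big group.** We compute $\dim\mathfrak z_{\mathfrak g}(x)$ for $x=j(x')$. Identify $A'=A$ and $\mathfrak g'\subset\mathfrak g$. The element $x$ is $G$-conjugate to $j(a\exp e_0)$, so $\dim\mathfrak z_{\mathfrak g}(x)$ is the dimension of the kernel of $\mathrm{ad}\,e_0$ on
$$\mathfrak z_{\mathfrak g}(a)=\mathfrak l\oplus\bigoplus_{\beta\in\Phi,\ \beta(a)=1}\mathfrak g_\beta ,$$
an $\mathfrak{sl}_2$-module via $(e_0,h,f_0)$. Because $h\in\mathfrak a$, $\mathrm{ad}\,h$ is $0$ on $\mathfrak l$, however large $\mathfrak l$ is, and is the scalar $\beta(h)$ on $\mathfrak g_\beta$. If $\beta\in\Phi$ and $\beta(a)=1$, then by (1) $\beta=\gamma|_{A'}$ for some $\gamma\in R'$, and $\gamma(a)=\beta(a)=1$, so $\gamma\in R'_a$. Hence $\beta(h)=\gamma(h)=2\operatorname{ht}(\gamma)$, which is even and nonzero. So all weights are even, and the zero weight space is exactly $\mathfrak l$. In an $\mathfrak{sl}_2$-module with even weights, each irreducible summand contributes one dimension to the kernel of $e_0$ and one to the zero weight space. Therefore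 $\dim\mathfrak z_{\mathfrak g}(x)=\dim\mathfrak l$, and $x$ is regular by Proposition 5.5. $\square$

It remains to construct $(G',j,s')$.

## 9. Reduced restricted roots: the split subgroup and the folded product

From now on $G$ is $\theta$-simple and $\theta\ne\mathrm{id}$. Let $\beta_1,\dots,\beta_r$ be a basis of $\Phi$. By Lemma 4.3 choose $e_i\in\mathfrak g_{\beta_i}$ with $[e_i,\theta e_i]=h_i:=\beta_i^\vee$, and put $f_i=\theta e_i$.

**Lemma 9.1.** The subalgebra $\mathfrak g'$ generated by all $e_i,f_i$ is $\theta$-stable and semisimple, with Cartan subalgebra $\mathfrak a=\bigoplus\mathbb Ch_i$, simple roots $\beta_i$ and Cartan matrix $a_{ij}=\langle\beta_j,\beta_i^\vee\rangle$.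

*Proof.* We check Serre's relations. $[h_i,e_j]=a_{ij}e_j$ and $[h_i,f_j]=-a_{ij}f_j$ by weights, and $[e_i,f_i]=h_i$. For $i\ne j$, $\beta_i-\beta_j\notin\Phi\cup\{0\}$, so $[e_i,f_j]=0$. The element $\mathrm{ad}(e_i)^{1-a_{ij}}e_j$ has weight $\beta_j+(1-a_{ij})\beta_i=s_{\beta_i}(\beta_j-\beta_i)\notin\Phi\cup\{0\}$, so it is $0$; applying $\theta$ gives the relation for the $f$'s. By Serre's theorem $\mathfrak g'$ is a quotient of the semisimple algebra with this Cartan matrix. The kernel is a sum of simple ideals, each simple ideal contains some $h_i$, and the image $\beta_i^\vee$ of $h_i$ is nonzero. So the kernel is $0$. $\square$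

In this section assume that $\Phi$ is **reduced**.

**Step 9.2: the hypotheses of the transfer lemma.** Let $G'$ be the simply connected group with Lie algebra $\mathfrak g'$, $j:G'\to G$ the induced homomorphism (finite kernel, since $dj$ is injective), and $\theta'$ the lift of $\theta|_{\mathfrak g'}$. It exchanges $e_i$ and $f_i$ and is $-1$ on $\mathfrak a$. So the maximal torus $T'$ with Lie algebra $\mathfrak a$ is $\theta'$-split: $A'=T'=Z_{G'}(A')$, and (2) holds. The roots of $\mathfrak g'$ form the orbit of the simple roots under the Weyl group, which is $\Phi$ because $\Phi$ is reduced. The coroots of a reduced system have basis $\beta_i^\vee$, and $G'$ is simply connected, so by Proposition 6.1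
$$X_*(T')=\bigoplus\mathbb Zh_i=\bigoplus\mathbb Z\beta_i^\vee=Q^\vee=X_*(A).$$
So $j:A'\to A$ is an isomorphism, and (1) holds.

**Step 9.3: each factor is a square.** Let $\varphi_i:SL_2\to G'$ be given by $(e_i,h_i,f_i)$ and $\sigma'=\theta'(\cdot)^{-1}$. Since $d\sigma'=-\theta'$ sends $e_i\mapsto-f_i$, $f_i\mapsto-e_i$, $h_i\mapsto h_i$, and $g\mapsto Dg^TD$ on $SL_2$ has the same effect on the standard basis, $\sigma'(\varphi_i(g))=\varphi_i(Dg^TD)$. Put
$$x_i(c)=\varphi_i\begin{pmatrix}1&c\\0&1\end{pmatrix},\qquad n_i=\varphi_i\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad y_i(c)=x_i(c)n_i=\varphi_i\begin{pmatrix}c&-1\\1&0\end{pmatrix}.$$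
With $q_i(c)=\varphi_i(g(c))$, equation (1.1) says $y_i(c)=q_i(c)\,\sigma'(q_i(c))$.

**Step 9.4: fold.** We now choose the order of Steinberg's product so that half of it can be carried around. The Dynkin diagram of $G'$ is a forest, so the simple roots split into two sets $I_0,I_1$, each consisting of mutually orthogonal roots (one set may be empty). For $i\neq l$ in the same $I_k$, $a_{il}=0$, so $[e_i,e_l]=[f_i,f_l]=0$ and $[e_i,f_l]=[f_i,e_l]=0$; the groups $\varphi_i(SL_2)$, $i\in I_k$, commute with each other. With $Q_k=\prod_{i\in I_k}q_i(c_i)$ we therefore get $\prod_{i\in I_k}y_i(c_i)=Q_k\sigma'(Q_k)$. The Steinberg element for the order "$I_0$, then $I_1$" is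
$$Y(c)=Q_0\,\sigma'(Q_0)\,Q_1\,\sigma'(Q_1).$$
Define
$$s'(c)=Q_0^{-1}Y(c)Q_0=\sigma'(Q_0)\,Q_1\,\sigma'(Q_1)\,Q_0=z\,\sigma'(z),\qquad z=\sigma'(Q_0)Q_1. \tag{9.1}$$
So $s'(c)\in P'$, it is polynomial in $c$, and it is $G'$-conjugate to $Y(c)$.

**Step 9.5: conclusion.** By (St2), $\dim Z_{G'}(s'(c))=r=\operatorname{rk}G'$. Since $A'=T'$, Proposition 5.4 gives $P'/\!/K'=T'/W=G'/\!/G'$, compatibly with $P'\subset G'$. As $s'(c)$ and $Y(c)$ have the same class in $G'/\!/G'$, (St2) shows that $\mathbb A^r\to P'/\!/K'$ is an isomorphism. Lemma 8.1 applies, and Theorem A's cross-section exists when $\Phi$ is reduced.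

## 10. Where the split subgroup fails: $BC_1$ inside $SL_3$

Run the same argument on Example 4.2, where $\Phi=\{\pm\varepsilon,\pm2\varepsilon\}$ with basis $\varepsilon$. Then $\mathfrak g'=\mathfrak{so}_3$, $G'=SL_2$, and $j$ has image $SO_3$. Let $\varepsilon^*$ be the generator of $X_*(A)$ dual to $\varepsilon$. The coroots are $\varepsilon^\vee=2\varepsilon^*$ and $(2\varepsilon)^\vee=\varepsilon^*$, so $X_*(A)=\mathbb Z\varepsilon^*$ but $X_*(T')=\mathbb Z\cdot2\varepsilon^*$. The map $T'\to A$ has degree $2$, and on quotients it is $t+t^{-1}\mapsto t^2+t^{-2}$, that is, $u\mapsto u^2-2$: not an isomorphism. This is the point where hypothesis (1) breaks.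

Nor can one repair this inside the image $SO_3$. Over the class of $a=\mathrm{diag}(-1,-1,1)$ an element of $SO_3$ has semisimple part conjugate to $a$, and the centralizer of such an element in $SO_3$ is isomorphic to $O_2$, which has no nontrivial unipotents. So the element is conjugate to $a$, and its centralizer in $\mathfrak{sl}_3$ has dimension $4$, whereas $\dim\mathfrak l=2$: not regular. The subgroup $SO_3$ does not see the root $2\varepsilon$.

In this example the cure is evident: $\mathfrak l$ is a Cartan subalgebra of $\mathfrak{sl}_3$, so $G'=SL_3$ itself satisfies (1) and (2). The plan for general non-reduced $\Phi$ is to enlarge $\mathfrak g'=\mathfrak{so}_{2r+1}$ to a $\theta$-stable $\mathfrak{sl}_{2r+1}$ inside $\mathfrak g$, and then to write down a section in $SL_{2r+1}$.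

## 11. Non-reduced restricted roots: a $\theta$-stable $\mathfrak{sl}_{2r+1}$

Let $\Phi$ be non-reduced. Being irreducible, it is of type $BC_r$: $\Phi=\{\pm\varepsilon_i\pm\varepsilon_j\ (i<j),\ \pm\varepsilon_i,\ \pm2\varepsilon_i\}$. Let $\varepsilon_i^*$ be the dual basis of $\mathfrak a$, and take $\beta_i=\varepsilon_i-\varepsilon_{i+1}$ $(i<r)$, $\beta_r=\varepsilon_r$. Then $\mathfrak g'$ of Lemma 9.1 is of type $B_r$ with roots $\pm\varepsilon_i\pm\varepsilon_j,\pm\varepsilon_i$. Identify $\mathfrak g'=\mathfrak{so}(V)$, $\dim V=N:=2r+1$, where the weights of $\mathfrak a$ on $V$ are $\pm\varepsilon_i,0$. Let $G'_0\subset G$ be the connected subgroup with Lie algebra $\mathfrak g'$. Write $S^2_0V$ for the traceless symmetric tensors, identified with the traceless endomorphisms self-adjoint for the quadratic form. So $\mathfrak{sl}(V)=\mathfrak{so}(V)\oplus S^2_0V$. The module $S^2_0V$ is irreducible of highest weight $2\varepsilon_1$.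

**Step 11.1: a good vector in $\mathfrak g_{2\varepsilon_1}$.** We look for $X\in\mathfrak g_{2\varepsilon_1}$ with $B(X,\theta X)\neq0$ that generates a $\theta$-stable $\mathfrak g'$-module. Let $0\ne e\in\mathfrak g'_{\varepsilon_1}$. This root space is one-dimensional and $\theta e$ spans $\mathfrak g'_{-\varepsilon_1}$, so $[e,\theta e]\neq0$. Scale $e$ so that with $f=-\theta e$ we have $[e,f]=\varepsilon_1^\vee$ (Lemma 4.3). Put $n_1=\exp(\frac\pi2(e-f))$, the image of $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ under the corresponding map from $SL_2$. Since $e-f=e+\theta e\in\mathfrak k$, $n_1\in K\cap G'_0$. $\mathrm{Ad}(n_1)$ negates $\varepsilon_1^\vee$ and fixes $\ker\varepsilon_1$, so it induces $s_{\varepsilon_1}$ on $\mathfrak a$. The square $n_1^2=\varepsilon_1^\vee(-1)$ acts trivially on $\mathfrak l$, and on $\mathfrak g_\gamma$ by $(-1)^{\langle\gamma,\varepsilon_1^\vee\rangle}=1$, because $\langle\gamma,\varepsilon_1^\vee\rangle$ is twice the $\varepsilon_1$-coefficient of $\gamma$. Hence $\tau=\mathrm{Ad}(n_1)\theta$ satisfies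
$$\tau^2=\mathrm{Ad}(n_1\theta(n_1))=\mathrm{Ad}(n_1^2)=1,$$
and $\tau$ preserves $\mathfrak g_{2\varepsilon_1}$, since $\theta$ sends it to $\mathfrak g_{-2\varepsilon_1}$ and $n_1$ brings it back. It also preserves the form of Lemma 4.3: as $\theta\tau v=\mathrm{Ad}(\theta(n_1))v=\mathrm{Ad}(n_1)v$,
$$B(\tau u,\theta\tau v)=B(\mathrm{Ad}(n_1)\theta u,\mathrm{Ad}(n_1)v)=B(\theta u,v)=B(u,\theta v).$$
So $\mathfrak g_{2\varepsilon_1}$ is the orthogonal sum of the two $\tau$-eigenspaces, and the form is nondegenerate on each. Hence there is a $\tau$-eigenvector $X\in\mathfrak g_{2\varepsilon_1}$ with $B(X,\theta X)\ne0$.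

**Step 11.2: the module $\mathfrak s$.** For every positive root $\gamma$ of $B_r$ (that is, $\varepsilon_i$ or $\varepsilon_i\pm\varepsilon_j$ with $i<j$), $2\varepsilon_1+\gamma\notin\Phi\cup\{0\}$. So $X$ is a highest weight vector for $\mathfrak g'$, and $\mathfrak s:=U(\mathfrak g')X$ is irreducible of highest weight $2\varepsilon_1$, i.e. $\mathfrak s\cong S^2_0V$. From $\tau X=\pm X$ we get $\theta X=\pm\mathrm{Ad}(n_1)^{-1}X\in\mathfrak s$, because $n_1\in G'_0$. As $\theta\mathfrak g'=\mathfrak g'$, $\theta\mathfrak s=U(\mathfrak g')\theta X=\mathfrak s$. Finally $\mathfrak s\cap\mathfrak g'=0$: both are irreducible $\mathfrak g'$-modules, and their highest weights differ, that of $\mathfrak g'$ being $\varepsilon_1+\varepsilon_2$ for $r\ge2$ and $\varepsilon_1$ for $r=1$.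

**Step 11.3: which modules can occur in $[\mathfrak s,\mathfrak s]$.** We want to show that $[\mathfrak s,\mathfrak s]=\mathfrak g'$. The bracket is a $\mathfrak g'$-map $\Lambda^2\mathfrak s\to\mathfrak g$ with image $[\mathfrak s,\mathfrak s]$. The highest weight of an irreducible constituent of the image is a $B_r$-dominant element of $\Phi\cup\{0\}$, i.e. one of
$$0,\quad\varepsilon_1,\quad2\varepsilon_1,\quad\varepsilon_1+\varepsilon_2\ (r\ge2).$$
The corresponding modules $M$ are $\mathbb C$; $V$ if $r\ge2$; $S^2_0V$; and $\mathfrak{so}(V)$, the last having highest weight $\varepsilon_1+\varepsilon_2$ for $r\ge2$ and $\varepsilon_1$ for $r=1$. All are self-dual, so $\mathrm{Hom}_{\mathfrak g'}(\Lambda^2\mathfrak s,M)$ is the space of $SO(V)$-invariant functions $F(\mathsf A,\mathsf B,\mathsf C)$, trilinear on $S^2_0V\times S^2_0V\times M$ and alternating in $(\mathsf A,\mathsf B)$. Since $S^2_0V$ and $\mathfrak{so}(V)\cong\Lambda^2V$ are direct summands of $V\otimes V$, composing with projections shows that each $F$ is the restriction of an invariant multilinear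 function of vectors (two for $\mathsf A$, two for $\mathsf B$, and zero, one or two for $\mathsf C$), to which (FFT) applies.

*The cases $M=\mathbb C,\ S^2_0V,\ \mathfrak{so}(V)$.* There are $4$ or $6$ vector arguments. A term with a determinant uses the odd number $N$ of them and leaves an odd number for scalar products, which is impossible. So only products of scalar products occur. A scalar product of the two vectors of $\mathsf A$ is a contraction of a traceless tensor and gives $0$; likewise for $\mathsf B$, and for $\mathsf C$, which is traceless or skew.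

* For $M=\mathbb C$ the two vectors of $\mathsf A$ must be paired with those of $\mathsf B$, which gives $\mathrm{tr}(\mathsf{AB})$. This is symmetric, so there is no nonzero alternating invariant.
* For the other two, pairing both vectors of $\mathsf A$ with both of $\mathsf B$ would leave a contraction inside $\mathsf C$. So one vector of $\mathsf A$ is paired with $\mathsf B$, the other with $\mathsf C$, and the remaining ones of $\mathsf B$ and $\mathsf C$ with each other: up to sign this is $\mathrm{tr}(\mathsf{ABC})$. By transposition, $\mathrm{tr}(\mathsf{ABC})=\pm\mathrm{tr}(\mathsf{CBA})=\pm\mathrm{tr}(\mathsf{BAC})$, with $+$ for $\mathsf C\in S^2_0V$ and $-$ for $\mathsf C\in\mathfrak{so}(V)$. So the space of alternating invariants is $0$ for $M=S^2_0V$ and at most one-dimensional for $M=\mathfrak{so}(V)$.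

*The case $M=V$, $r\ge2$.* There are $5$ vector arguments, and $N\ge5$. Scalar products alone would need an even number, so a determinant occurs. This forces $N=5$ and $F$ proportional to $\det(a,a',b,b',u)$, which vanishes on tensors symmetric in $a,a'$. So $F=0$.

**Step 11.4: $\mathfrak g'\oplus\mathfrak s\cong\mathfrak{sl}(V)$.** By 11.3, $[\mathfrak s,\mathfrak s]$ is $0$ or an irreducible module isomorphic to $\mathfrak g'$. It contains $[X,\theta X]=B(X,\theta X)\,t_{2\varepsilon_1}$, a nonzero element of $\mathfrak a\subset\mathfrak g'$. So $[\mathfrak s,\mathfrak s]\cap\mathfrak g'\ne0$, and by irreducibility $[\mathfrak s,\mathfrak s]=\mathfrak g'$. Hence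
$$\mathfrak g'':=\mathfrak g'\oplus\mathfrak s$$
is a $\theta$-stable subalgebra of $\mathfrak g$. Choose an isomorphism of $\mathfrak g'$-modules $\iota:\mathfrak s\to S^2_0V$. The commutator $S^2_0V\times S^2_0V\to\mathfrak{so}(V)$ is a nonzero element of the at most one-dimensional space $\mathrm{Hom}_{\mathfrak g'}(\Lambda^2\mathfrak s,\mathfrak g')$. So $[u,v]=c\,[\iota u,\iota v]$ for $u,v\in\mathfrak s$ with a constant $c\ne0$. Replacing $\iota$ by $\sqrt c\,\iota$ we get $[u,v]=[\iota u,\iota v]$. Then the identity on $\mathfrak g'$ together with $\iota$ is an isomorphism of Lie algebras $\mathfrak g''\cong\mathfrak{so}(V)\oplus S^2_0V=\mathfrak{sl}(V)$.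

**Step 11.5: the involution on $\mathfrak{sl}(V)$ is inner, given by a matrix $J$ with eigenvalue multiplicities $\{r+1,r\}$.** For $N$ odd every automorphism of $\mathfrak{so}(V)$ is given by an element of $SO(V)$. So $\theta|_{\mathfrak g'}=\mathrm{Ad}(J)|_{\mathfrak g'}$ with $J\in SO(V)$. Here $J^2$ is central in $SO(V)$, whose center is trivial, so $J^2=1$. The automorphism $\omega=\mathrm{Ad}(J)^{-1}\theta$ of $\mathfrak g''=\mathfrak{sl}(V)$ is the identity on $\mathfrak g'$ and preserves $\mathfrak s$, so by Schur's lemma it is a scalar $\lambda$ on $\mathfrak s$. Applying $\omega$ to $[\mathfrak s,\mathfrak s]=\mathfrak g'\ne0$ gives $\lambda^2=1$. So $\theta=\lambda\,\mathrm{Ad}(J)$ on $\mathfrak s$ with $\lambda=\pm1$.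

Let $v_{\pm i},v_0$ be weight vectors of $V$ of weights $\pm\varepsilon_i,0$. As $\mathrm{Ad}(J)=-1$ on $\mathfrak a$ and $J^2=1$,
$$Jv_i=d_iv_{-i},\qquad Jv_{-i}=d_i^{-1}v_i,\qquad Jv_0=\pm v_0 .$$
So $\mathrm{Ad}(J)$ fixes the symmetric tensors $v_iv_{-i}$ and $v_0^2$, hence acts as $+1$ on the zero weight space $\mathfrak s_0$ of $\mathfrak s$, which has dimension $(r+1)-1=r\ge1$. If $\lambda=-1$, then $\mathfrak s_0\subset\mathfrak m\cap\mathfrak z(\mathfrak a)=\mathfrak a\subset\mathfrak g'$, contradicting $\mathfrak s\cap\mathfrak g'=0$. So $\lambda=1$ and $\theta|_{\mathfrak g''}=\mathrm{Ad}(J)$. On each $\langle v_i,v_{-i}\rangle$ the involution $J$ has trace $0$, so its eigenvalue multiplicities on $V$ are $\{r+1,r\}$.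

**Step 11.6: the hypotheses of the transfer lemma.** Let $G''=SL(V)$, $\theta''=\mathrm{Ad}(J)$, and $j:G''\to G$ the homomorphism integrating $\mathfrak g''\subset\mathfrak g$. Then $j\theta''=\theta j$ and $\ker j$ is finite. Let $A''=\{\mathrm{diag}(t_i,t_i^{-1},1)\}$ be the torus with Lie algebra $\mathfrak a$. It is maximal $\theta''$-split, since the $-1$-eigenspace of $\theta''$ in the centralizer of $\mathfrak a$ lies in $\mathfrak z_{\mathfrak m}(\mathfrak a)=\mathfrak a$. Its weights $\pm\varepsilon_i,0$ on $V$ are distinct, so $Z_{G''}(A'')$ is a maximal torus: this is (2). The nonzero differences of these weights are exactly the elements of $\Phi$, so $\Phi(G'',A'')=\Phi$. Finally $X_*(A'')=\bigoplus\mathbb Z\varepsilon_i^*$. The coroots of $BC_r$ are, up to sign, $\varepsilon_i^*\pm\varepsilon_j^*$, $\varepsilon_i^\vee=2\varepsilon_i^*$ and $(2\varepsilon_i)^\vee=\varepsilon_i^*$, so $X_*(A'')=Q^\vee=X_*(A)$ by Proposition 6.1. Hence $j:A''\to A$ is an isomorphism and (1) holds. Here $\operatorname{rk}G''=2r$.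

## 12. A section in $SL_{2r+1}$ from multiplication by $z$

It remains to find $s''$ for $(G'',\theta'')=(SL(V),\mathrm{Ad}(J))$. Replacing $J$ by $-J$ does not change $\mathrm{Ad}(J)$, so we choose the sign (now only $J\in GL(V)$ matters) such that $J$ has eigenvalue $+1$ with multiplicity $r+1$ and $-1$ with multiplicity $r$.

**Step 12.1: what $P''$ and its quotient are.** For $y\in SL(V)$, $y\,\theta''(y)^{-1}=yJy^{-1}J^{-1}=(yJy^{-1})J$. A $GL(V)$-conjugate of $J$ is also an $SL(V)$-conjugate, since the conjugating matrix may be multiplied by a scalar. Hence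
$$P''=\{IJ:\ I\text{ an involution of }V\text{ with the same eigenvalue multiplicities as }J\}. \tag{12.1}$$
The Weyl group of $BC_r$ acts on $A''$ by permuting the $t_i$ and inverting them. With $u_i=t_i+t_i^{-1}$, $\mathbb C[A'']^W=\mathbb C[u_1,\dots,u_r]^{S_r}=\mathbb C[c_1,\dots,c_r]$, where $c_k$ is the $k$-th elementary symmetric function of the $u_i$. The characteristic polynomial of $a\in A''$ is
$$(z-1)\prod_i(z-t_i)(z-t_i^{-1})=(z-1)z^r\prod_i(z+z^{-1}-u_i)=(z-1)z^r\sum_{k=0}^r(-1)^kc_k(z+z^{-1})^{r-k},\quad c_0=1.$$
The $c_k$ are polynomials in its coefficients: dividing by the monic polynomial $z-1$ is polynomial in the coefficients, and in $\sum_k(-1)^kc_k(z+z^{-1})^{r-k}$ the coefficient of $z^{r-k}$ is $(-1)^kc_k$ plus a combination of $c_l$, $l<k$. So by Proposition 5.4 the map $P''\to P''/\!/K''=\mathbb A^r$ sends $x$ to the unique $c$ such that $x$ has characteristic polynomial $(z-1)z^r\sum_k(-1)^kc_k(z+z^{-1})^{r-k}$.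

**Step 12.2: the ring.** By (12.1) we must write a matrix with this characteristic polynomial as a product of two involutions, the second one constant. Let $\mathcal O=\mathbb C[c_1,\dots,c_r]$ and
$$\phi=\sum_{k=0}^r(-1)^kc_k(z+z^{-1})^{r-k},\qquad\psi=(z-1)\phi,\qquad R=\mathcal O[z,z^{-1}]/(\psi).$$
$\psi$ has exponents from $-r$ to $r+1$, with extreme coefficients $-1$ and $1$. So $z^r\psi$ is monic of degree $2r+1$ with constant term $-1$, $z$ is invertible modulo it, $R=\mathcal O[z]/(z^r\psi)$, and $R$ is free over $\mathcal O$ with basis $z^k$, $-r\le k\le r$. Since $\phi(z^{-1})=\phi(z)$, we have $\psi(z^{-1})=(z^{-1}-1)\phi(z)=-z^{-1}\psi(z)$. So $\mathcal J:f(z)\mapsto f(z^{-1})$ is a well-defined $\mathcal O$-linear involution of $R$. In our basis it is the constant permutation matrix $z^k\leftrightarrow z^{-k}$, with eigenvalue $+1$ ($r+1$ times) and $-1$ ($r$ times). So we may choose a basis of $V$ in which the matrix of $J$ is that of $\mathcal J$.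

**Step 12.3: the section.** Let $X(c)$ be the matrix of multiplication by $z$ on $R$; it is polynomial in $c$. Let $I=X\mathcal J:f\mapsto zf(z^{-1})$. Since $\mathcal JX\mathcal J=X^{-1}$, $I^2=X(\mathcal JX\mathcal J)=1$. Let us count its eigenvalues for each specialization of $c$. $I$ exchanges $z^k\leftrightarrow z^{1-k}$ for $1\le k\le r$, which gives $r$ eigenvalues $+1$ and $r$ eigenvalues $-1$ on the span $R_1$ of $z^{-r+1},\dots,z^r$. Moreover $Iz^{-r}=z^{r+1}\equiv z^{-r}$ modulo $R_1$ by the relation $\psi=0$, which gives one more $+1$. So $I$ has the same multiplicities as $\mathcal J$, and $X(c)=I\mathcal J\in P''$ by (12.1). Define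
$$s'':\mathbb A^r\to P'',\qquad c\mapsto X(c).$$

**Step 12.4: verification.** The characteristic polynomial of $X(c)$ is $z^r\psi=(z-1)z^r\phi$, so by Step 12.1 $\mathbb A^r\to P''\to P''/\!/K''$ is the identity in the coordinates $c_k$. $X(c)$ has the cyclic vector $z^{-r}$, so its centralizer in $\mathfrak{gl}(V)$ has dimension $N$, and $\dim Z_{SL(V)}(X(c))=N-1=2r=\operatorname{rk}G''$. Lemma 8.1 applies to $(G'',\theta'',j,s'')$, and the cross-section exists when $\Phi$ is non-reduced.

*Example.* For $r=1$, $\psi=z^2-(c+1)z+(c+1)-z^{-1}$, and in the basis $z^{-1},1,z$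
$$X(c)=\begin{pmatrix}0&0&1\\1&0&-(c+1)\\0&1&c+1\end{pmatrix}=\begin{pmatrix}1&0&0\\-(c+1)&0&1\\c+1&1&0\end{pmatrix}\begin{pmatrix}0&0&1\\0&1&0\\1&0&0\end{pmatrix}.$$
At $c=-2$, where the $SO_3$-attempt of §10 broke down, $X(-2)$ has characteristic polynomial $(z-1)(z+1)^2$ and a Jordan block of size $2$ for the eigenvalue $-1$.

## 13. Closedness and transversality of the image

**End of the proof of Theorem A.** In both cases we have a cross-section $s$ for $\theta$-simple $(G,\theta)$, and $P/\!/K\cong\mathbb A^r$. By the reduction in §4 (products of cross-sections are cross-sections) the same holds for all $(G,\theta)$.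

The image is closed, since $S=\{x\in P:s\pi(x)=x\}$. Let $x=s(c)$. Differentiating $\pi s=\mathrm{id}$ shows that $d\pi_x$ is surjective. As $P$ and $\mathbb A^r$ are smooth, $\pi$ is smooth at $x$, and $\ker d\pi_x$ has dimension $\dim P-r$. This equals $\dim Kx$ by Proposition 5.5, because $x$ is regular. The kernel contains $T_x(Kx)$, so it equals it. On the other hand $T_xS=\operatorname{im}ds_c$ is a complement to $\ker d\pi_x$. Hence $T_xP=T_x(Kx)\oplus T_xS$. $\blacksquare$

## 14. Simple connectedness of $G/H$ is necessary and sufficient: proof of Theorem B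

**Step 14.1: passing to the universal cover.** Let $p:\tilde G\to G$ be the universal cover and $Z=\ker p$. Write $\theta$ also for the lifted involution, $K=\tilde G^\theta$ (connected by (St1)), and $P,\sigma,A,W,\Phi,E$ for the objects attached to $\tilde G$. Let $\tilde H=p^{-1}(H)$, so $G/H=\tilde G/\tilde H$. The Lie algebra of $\tilde H$ is $\mathfrak k$, so $\tilde H^0=K$. As $\tilde G$ is simply connected, $\pi_1(G/H)\cong\pi_0(\tilde H)=\tilde H/K$. So $G/H$ is simply connected if and only if $\tilde H=K$. In that case $G/H=\tilde G/K$, with $H$ acting through $\tilde H=K$, and Theorem A gives a section with regular image. It remains to show that a section forces $\tilde H=K$.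

**Step 14.2: $G/H$ as a free quotient of $P$.** For $h\in\tilde H$ we have $p(h)\in G^\theta$, so $\zeta(h):=h\sigma(h)=h\theta(h)^{-1}\in Z$ is central. Then $\zeta(hh')=h\,\zeta(h')\,\theta(h)^{-1}=\zeta(h)\zeta(h')$, so $\zeta$ is a homomorphism, and its kernel is $\tilde H\cap K=K$. In particular $\tilde H$ normalizes $K$. Let $F=\zeta(\tilde H)\cong\tilde H/K$, a finite central subgroup, contained in $P$ since $\zeta(h)=h\sigma(h)$. Its elements are semisimple, so by Proposition 5.4 they are $K$-conjugate into $A$; being central they lie in $A$. Under $\tilde G/K=P$, right translation by $h\in\tilde H$ sends $X=g\sigma(g)$ to $gh\sigma(h)\sigma(g)=\zeta(h)X$. So $G/H=P/F$, with $F$ acting freely on $P$ by multiplication. The left action of $h$ is $X\mapsto hX\sigma(h)=\zeta(h)\,hXh^{-1}$. In particular conjugation by $h$ preserves $P$.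

**Step 14.3: conjugation by $h\in\tilde H$ acts trivially on $P/\!/K=A/W$.** This will let us compute $(G/H)/\!/H$. Conjugation by $h$ acts on $P/\!/K$ since $h$ normalizes $K$. Let $a\in A$ generate a dense subgroup of $A$. Then $hah^{-1}\in P$ is semisimple, so $a'=(kh)a(kh)^{-1}\in A$ for some $k\in K$ (Proposition 5.4). So $kh$ maps $A$ into $A$, $kh\in N_{\tilde G}(A)$, and $a'\in Wa$ by (F). Hence $hah^{-1}$ and $a$ have the same image in $P/\!/K$. Such $a$ are dense in $A$, which proves the claim.

Consequently
$$\mathcal Q:=(G/H)/\!/H=(P/\!/K)/F=\mathbb A^r/F,$$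
where $F$ acts on $\mathbb A^r=A/W$ by $a\mapsto fa$. (This is well defined on $A/W$, since $f$ is central and so fixed by $W$. The isomorphism $P/\!/K\cong\mathbb A^r$ is Theorem A.)

**Step 14.4: the action of $F$ on $\mathbb A^r$ is faithful.** If $f$ acts trivially, then $A=\bigcup_{w\in W}\{a:fa=w(a)\}$, a finite union of closed sets. As $A$ is irreducible, there is one $w$ with $fa=w(a)$ for all $a$. Taking $a=1$ gives $f=1$.

**Step 14.5: every $f\in F$ has a fixed point on $\mathbb A^r$.** As $f\in A$ has finite order, $f=\exp(2\pi ix)$ with $x\in E$. Since $f$ is central, $\beta(x)\in\mathbb Z$ for all $\beta\in\Phi$. By (6.1) there are $\gamma_0=t_qw\in\Gamma_0$ ($q\in Q^\vee$, $w\in W$) and $p\in E$ with $\gamma_0t_x(p)=p$, i.e. $w(p+x)+q=p$. Since $q\in Q^\vee\subset X_*(A)$, $a=\exp(2\pi ip)$ satisfies $w(fa)=a$. So $f$ fixes the class of $a$ in $A/W$.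

**Step 14.6: a section forces $F=1$.** Suppose $s:\mathcal Q\to P/F$ is a section, and let $\kappa:\mathbb A^r\to\mathcal Q$ be the quotient map. We first lift $s$ to $P$. The map $P\to P/F$ is a finite étale $F$-torsor, and its pullback along $s\kappa:\mathbb A^r\to P/F$ is trivial because $\mathbb C^r$ is simply connected. So $s\kappa$ lifts to a morphism $m:\mathbb A^r\to P$. For $f\in F$, $m(fv)$ and $m(v)$ have the same image $s\kappa(v)$ in $P/F$. So $m(fv)=\chi(f)m(v)$ with $\chi(f)\in F$, independent of $v$ because $\mathbb A^r$ is connected. Take $v$ fixed by $f$ (Step 14.5): then $m(v)=\chi(f)m(v)$, and since $F$ acts freely on $P$, $\chi(f)=1$. So $m$ is $F$-invariant and descends to a morphism $\tilde s:\mathcal Q\to P$ lifting $s$.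

Now put $t=\pi\tilde s:\mathcal Q\to\mathbb A^r$, where $\pi:P\to P/\!/K=\mathbb A^r$. The composite $P\to\mathbb A^r\to\mathcal Q$ equals $P\to P/F\to\mathcal Q$. So $\kappa t$ is $s$ followed by $P/F\to\mathcal Q$, that is, $\kappa t=\mathrm{id}_{\mathcal Q}$. Hence $t(\mathcal Q)=\{v:t\kappa(v)=v\}$ is closed in $\mathbb A^r$; it is irreducible, and of dimension $r$ since $t$ is injective. So $t(\mathcal Q)=\mathbb A^r$. With $\kappa t=\mathrm{id}$ and $t$ surjective, $\kappa$ is injective. The fibres of $\kappa$ are the $F$-orbits, so $F$ acts trivially on $\mathbb A^r$. By Step 14.4, $F=1$. So $\tilde H=K$ and $G/H$ is simply connected. $\blacksquare$
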